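# Sharing $0$ and a small function with the derivative: the square of a Riccati solution

## 1. The square of a Riccati solution

Fix $a\in\mathbb C\setminus\{0\}$. Let $w$ be a non-constant meromorphic function in the plane that solves the Riccati equation on the left below, and let $f$ be $a$ times its square:
$$w'=\tfrac12\,(1+w-w^2),\qquad f=a\,w^2. \tag{1}$$

The equation can be solved completely. Let $\varphi_\pm=\frac{1\pm\sqrt5}{2}$ be the zeros of $t^2-t-1$. Since $w$ is non-constant,
$$\frac{d}{dz}\log\frac{w-\varphi_+}{w-\varphi_-}=\frac{(\varphi_+-\varphi_-)\,w'}{(w-\varphi_+)(w-\varphi_-)}=\frac{\sqrt5\,w'}{w^2-w-1}=-\frac{\sqrt5}{2},$$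
so
$$\frac{w-\varphi_+}{w-\varphi_-}=Ce^{-\sqrt5 z/2},\qquad C\ne0, \tag{2}$$
and, reading the computation backward, every $C\neq0$ gives a solution. The right side of (2) is entire and takes every value of $\mathbb C\setminus\{0\}$. Since $w$ is a Möbius function of it, $w$ is meromorphic in $\mathbb C$, omits exactly the two values $\varphi_+$ and $\varphi_-$ (these correspond to $0$ and $\infty$ on the right), and takes every other value, $\infty$ included.

A concrete solution is $w=\frac12+\frac{\sqrt5}2\tanh\frac{\sqrt5z}4$. Indeed, with $w=\frac12+y$ we have $1+w-w^2=\frac54-y^2$, and $y=\frac{\sqrt5}2\tanh\frac{\sqrt5z}{4}$ gives $y'=\frac58\,\mathrm{sech}^2\frac{\sqrt5z}4=\frac12\left(\frac54-y^2\right)$.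

Now differentiate $f=aw^2$ and factor:
$$f'=2aww'=a\,w\,(1+w-w^2),\qquad f-a=a(w-1)(w+1),$$
$$f'-a=a(-w^3+w^2+w-1)=-a\,(w-1)^2(w+1). \tag{3}$$
The last factorization is the identity $(w-1)^2(w+1)=w^3-w^2-w+1$. Two facts can be read off. The factor $1+w-w^2$ never vanishes, so $f'$ vanishes exactly where $w$ does, which is exactly where $f$ does. And $f-a$ and $f'-a$ vanish at the same points, those with $w=\pm1$; only the multiplicity at $w=1$ differs.

So $f$ and $f'$ take the value $0$ at the same points and the value $a$ at the same points. This function refutes a conjecture, which we now state. After that we ask how far it is from being the only obstruction.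

## 2. Shared values, and the conjecture that this function refutes

"Meromorphic" always means meromorphic in $\mathbb C$. We use $T(r,f)=m(r,f)+N(r,f)$, where $m(r,f)=\frac1{2\pi}\int_0^{2\pi}\log^+|f(re^{i\theta})|\,d\theta$ and $N(r,f)$ is the integrated counting function of the poles with multiplicity. A bar, as in $\overline N(r,f)$, means that each pole is counted once. For example, $m(r,e^z)=\frac1{2\pi}\int_0^{2\pi}(r\cos\theta)^+d\theta=\frac r\pi$, so $T(r,e^z)=r/\pi$. The function $1/z^2$ has $N=2\log r$ and $\overline N=\log r$.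

**Definition (small function).** $S(r,f)$ denotes any quantity that is $o(T(r,f))$ as $r\to\infty$, possibly outside a set of $r$ of finite linear measure. A meromorphic function $\beta$ is a small function of $f$ if $T(r,\beta)=S(r,f)$.

Constants are small functions of every non-constant $f$. The function $e^z$ is a small function of $e^{z^2}$, because $T(r,e^{z^2})=r^2/\pi$. It is not a small function of $e^{2z}$.

**Definition (sharing).** Two non-constant meromorphic functions $f,g$ share a small function $\beta$ IM ("ignoring multiplicities") if $f-\beta$ and $g-\beta$ have the same zeros, multiplicities ignored. They share $\beta$ CM ("counting multiplicities") if these zeros also have the same multiplicities.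

For example, $z$ and $z^2$ share $0$ IM but not CM. The function $e^z$ and its derivative share everything. For (1), $f$ and $f'$ share $a$ IM but not CM.

For a constant $a\ne0,\infty$ consider the family
$$f(z)=\frac{2a}{1+ce^{-2z}},\qquad c\neq0 \text{ constant}. \tag{4}$$

The following result is known. *Let $f$ be a non-constant meromorphic function and $\beta\not\equiv0,\infty$ a small function of $f$. If $f$ and $f'$ share $0$ CM and $\beta$ IM, then either $f\equiv f'$, or $\beta$ is a constant and $f$ is given by (4) with $a=\beta$.* Sharing $0$ CM with the derivative is severe: a zero of $f$ of order $m$ is a zero of $f'$ of order $m-1\ne m$, so $f$ can have no zeros at all. The conjecture asks whether CM can be relaxed to IM.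

**Conjecture 3.2** (from "Meromorphic Functions That Share One Small Function CM or IM with Their First Derivative", http://www.i-csrs.org/Volumes/ijopca/vol.4/vol.4.3.6.November.12.pdf). *Let $f$ be a non-constant meromorphic function, and let $\beta$ be a small meromorphic function of $f$ such that $\beta\not\equiv0,\infty$. If $f$ and $f'$ share $0$ and $\beta$ IM, then either $f\equiv f'$, or $\beta$ is a constant and $f$ is given by (4) with $\beta=a$.*

**Theorem 1.** *For every $a\ne0$, every $f$ in (1) shares $0$ and $a$ IM with $f'$. But $f\not\equiv f'$ and $f$ is not of the form (4). Hence Conjecture 3.2 is false, for every constant $\beta=a\neq0$.*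

**Proof.** Poles of $w$ are poles of both $f$ and $f'$, so they are zeros of none of the functions in question. Since $1+w-w^2$ has no zeros, (3) gives $f=0\iff w=0\iff f'=0$. Again by (3), $f=a\iff w=\pm1\iff f'=a$. The constant $a$ is a small function, so the hypotheses of the conjecture hold with $\beta=a$.

The value $0$ is not $\varphi_\pm$, so $w$ takes it and $f$ has zeros (double ones, since $w'=\frac12$ there). A function (4) has no zeros, because $1+ce^{-2z}$ is entire. If $f\equiv f'$, then $f=Ce^z$, again without zeros. So $f$ is neither. $\blacksquare$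

## 3. By hand: polynomials, autonomous equations, and why a square appears

**Polynomials.** No non-constant polynomial $f$ shares $0$ and a constant $a\neq0$ IM with $f'$. If $\deg f=1$, then $f$ has a zero and $f'$ has none. Let $d=\deg f\ge2$. Every zero of $f$ is a zero of $f'$, and every zero of $f'$ is a zero of $f$. If $f$ has $s$ distinct zeros, of orders $m_i$, then $d-1=\deg f'=\sum(m_i-1)=d-s$, so $s=1$ and $f=A(z-z_0)^d$. Then $f-a$ has $d$ distinct zeros and $f'-a$ has $d-1$. These sets cannot coincide.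

**Autonomous equations.** A natural first attempt is to look for $f$ among the solutions of $f'=P(f)$, where $P\not\equiv 0$ is a polynomial of degree at most $2$ with constant coefficients. A non-constant solution omits every zero of $P$, by uniqueness for the initial value problem. So $f'$ is zero-free, and since $0$ is shared, $f$ omits $0$.

* If $\deg P=0$, then $f$ is linear and takes $0$, which is excluded.
* If $P(t)=k(t-A)$, then $f=A+Ce^{kz}$ omits only the finite value $A$, so $A=0$. Now $f$ takes the value $a$, and there $ka=f'=a$. So $k=1$ and $f\equiv f'$.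
* If $\deg P=2$, then $f$ omits exactly the zeros of $P$ (as in (2) if they are distinct; if $P=k(t-A)^2$, then $f=A-\frac1{k(z-z_0)}$). So $P(t)=kt(t-B)$. If $a=B$, then $f$ omits $a$, but a root $t$ of $kt(t-a)=a$ is neither $0$ nor $a$. So $f$ takes the value $t$, and $f'=a$ there, a contradiction. So $a\neq B$, $f$ takes $a$, $k(a-B)=1$, and $f'-a=k(f-a)(f+\frac1k)$. The value $-\frac1k$ must therefore be $a$ or an omitted value. It is not $0$, and $-\frac1k=B$ would give $1=k(a-B)=ka+1$, so $a=0$. Hence $k=-\frac1a$, $B=2a$, and $f'=f(2a-f)/a$, whose solutions are the functions (4), as Step 3 of Section 9 shows.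

So this approach produces exactly $f\equiv f'$ and the family (4), which makes the conjecture look natural. But it only sees zero-free functions: if $f'=P(f)$ and $f$ has a zero, which must be a multiple zero because $0$ is shared, then $P(0)=0$ and $f\equiv0$.

**Passing to a square root.** If zeros are to be allowed they are multiple, so write $f=aw^2$ and require a Riccati equation of $w$ instead: $w'=Q(w)$ with $Q(t)=kt^2+\cdots$, $k\neq0$, with distinct roots. Then $w$ omits exactly the roots of $Q$, so $f'=2awQ(w)$ vanishes exactly where $w$ does, and $0$ is shared automatically. For the value $a$, look at the cubic $2tQ(t)-1$. It equals $-1$ at the roots of $Q$, so all its roots are values taken by $w$. Sharing $a$ forces these roots to lie in $\{1,-1\}$ and forces each of $\pm1$ that $w$ takes to be a root. So $2tQ(t)-1=2k(t-1)^i(t+1)^{3-i}$.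

* If $i=3$, then $t=0$ gives $k=\frac12$ and $Q=\frac12(t^2-3t+3)$. Here $Q(-1)\ne0$, so $-1$ is taken but is not a root of the cubic, which is excluded. The case $i=0$ reduces to this one by $w\mapsto-w$.
* If $i=2$, then $t=0$ gives $k=-\frac12$ and $2tQ(t)=1-(t^3-t^2-t+1)$, so $Q=\frac12(1+t-t^2)$. This is (1). The case $i=1$ is the same after $w\mapsto-w$.

The rest of the lecture shows that, outside these families, something quite restrictive must happen.

## 4. The Nevanlinna facts in use

From here on $f$ is a non-constant meromorphic function, $T=T(r,f)$, and $S$ denotes any quantity $S(r,f)$, of either sign, possibly different at each occurrence. Since $T\to\infty$, any $O(1)$ is an $S$. No quantity $\geq\kappa T-S$ with $\kappa>0$ can be $S$.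

**Algebra.** $T(r,h_1+h_2)$ and $T(r,h_1h_2)$ are at most $T(r,h_1)+T(r,h_2)+O(1)$, and the same holds for $m$. By the first main theorem $T(r,1/h)=T(r,h)+O(1)$, and $T(r,M(h))=T(r,h)+O(1)$ for a Möbius map $M$. For a polynomial $P$ of degree $d\geq1$ with constant coefficients, $T(r,P(h))=d\,T(r,h)+O(1)$.

**Counting by orders.** For an integer weight $k(z)$ on a discrete set, its integrated counting function for $r\ge1$ is $\sum_{0<|z|\le r}k(z)\log\frac r{|z|}+k(0)\log r$. Pointwise inequalities of weights thus carry over. With $\mathrm{ord}_z h$ the order of $h$ at $z$ (negative at poles, $+\infty$ if $h\equiv 0$), the weight $\mathrm{ord}_zh$ has integrated counting function $N(r,1/h)-N(r,h)$ for $h\not\equiv0$.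

**Jensen's formula.** With $\langle\log|h|\rangle=\frac1{2\pi}\int_0^{2\pi}\log|h(re^{i\theta})|\,d\theta$ and $h\not\equiv0$,
$$\langle\log|h|\rangle=N(r,1/h)-N(r,h)+O(1),\qquad \langle\log|h|\rangle\le m(r,h). \tag{5}$$

**Logarithmic derivative.** Let $h\not\equiv0$ have $T(r,h)=O(T)$ outside a set of finite measure. In the case that $f$ is rational, let $h$ be rational too. Then $m(r,h'/h)=S$. For transcendental $f$ this is the lemma on the logarithmic derivative, whose error is $O(\log r+\log T(r,h))=o(T)$ outside a set of finite measure. For rational $f$ it holds because $h'/h$ is bounded near $\infty$. As $h'/h$ has only simple poles, at the zeros and poles of $h$, we get $T(r,h'/h)\le\overline N(r,h)+\overline N(r,1/h)+S$.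

If $f$ is rational, then $T=O(\log r)$ and a small function is constant, because a non-constant meromorphic function has characteristic at least $\log r-O(1)$. All auxiliary functions below are rational expressions in $f$, $\beta$ and their derivatives. They have characteristic $O(T)$, and they are rational if $f$ is.

**Small functions.** Sums, products, quotients and derivatives of small functions are small: for derivatives, $T(r,\beta')\le 2N(r,\beta)+m(r,\beta)+m(r,\beta'/\beta)=S$. If $\beta$ is small then $f\not\equiv\beta$ and $T(r,f-\beta)=T+S$. If $AU^2+BU+C\equiv0$ with small $A,B,C$ not all $\equiv0$, then $T(r,U)=S$. For $A\not\equiv0$ this follows from $(2AU+B)^2=B^2-4AC$, since $T(r,h^2)=2T(r,h)+O(1)$. For $A\equiv0$ we must have $B\not\equiv0$, and $U=-C/B$.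

**Second main theorem, three values.** For transcendental $h$ and distinct finite $a_1,a_2,a_3$, $T(r,h)\le\sum_{j=1}^3\overline N\left(r,\frac1{h-a_j}\right)+S(r,h)$.

**Lemma 1.** *Let $u=Ce^{\lambda z}$ with $C,\lambda\ne0$, and let $A\neq0$ be finite. Then $N\left(r,\frac1{u-A}\right)=T(r,u)+O(1)$.*

**Proof.** It suffices that $m\left(r,\frac1{u-A}\right)=O(1)$. Choose $\alpha$ with $e^\alpha=A/C$, so that $u-A=A(e^{\lambda z-\alpha}-1)$. As $z$ runs over $|z|=r$, $\zeta=\lambda z$ runs over $|\zeta|=R=|\lambda|r$. Write $\zeta=Re^{i\theta}$ and $s=R\cos\theta-\mathrm{Re}\,\alpha$. Then $|e^{\zeta-\alpha}-1|\ge|e^s-1|$. Where $|s|\ge1$, this is at least $1-e^{-1}$. Where $|s|<1$ and $R\ge2(1+|\mathrm{Re}\,\alpha|)$, we have $|\cos\theta|\le\frac12$, so $|ds/d\theta|=R|\sin\theta|\ge R/2$. Since $s$ is monotone in $\theta$ on each half circle, this part contributes at most $2\cdot\frac2R\int_{-1}^1\log^+\frac1{|e^s-1|}\,ds=O(1/R)$ to the integral. $\blacksquare$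

## 5. The entire function $f/f'$

Let $f$ and $f'$ share $0$ IM and let $f\not\equiv f'$. Put $g=f/f'$. This section records what the sharing of $0$ alone gives.

Where $f\ne0,\infty$, we have $f'\neq0$ by sharing. At a zero or pole of $f$, $f'/f$ has a simple pole. So $f'/f$ has no zeros, and its poles are simple and lie exactly at the zeros and poles of $f$. Hence $g$ is entire, all its zeros are simple, and they are exactly the zeros and poles of $f$. Moreover $g\not\equiv1$, and all zeros of $f$ are multiple, because $f'$ vanishes there. Put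
$$p=\overline N(r,f),\quad q=\overline N(r,1/f),\quad \mu=m(r,f),$$
and let $p_1$ be the counting function of the simple poles of $f$. Then
$$m(r,1/g)=m(r,f'/f)=S,\qquad \langle\log|g|\rangle=p+q+O(1),\qquad T(r,g)=p+q+S. \tag{6}$$
The second relation is (5); the third is $T(r,g)=T(r,1/g)+O(1)=N(r,1/g)+m(r,1/g)+O(1)$.

For (1), both zeros and poles of $f$ are double. The values $0$ and $\infty$ of $w$ correspond in (2) to values in $\mathbb C\setminus\{0\}$, so Lemma 1 gives $p=q=T(r,w)+O(1)=\frac12T+O(1)$.

## 6. Few poles: a small function $H$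

When poles are rare, one auxiliary function settles everything, and the conjecture holds for constant $\beta$ in the strong form $f\equiv f'$.

**Theorem 3.** *Let $f$ be non-constant meromorphic with $\overline N(r,f)=S(r,f)$ (for example $f$ entire), and $a\ne0$ a constant. If $f,f'$ share $0$ and $a$ IM, then $f\equiv f'$.*

**Proof.** If $f$ is rational, then $T=O(\log r)$, and a single pole would give $\overline N(r,f)\ge\log r-O(1)$. So $f$ is a polynomial, which Section 3 excludes. Let $f$ be transcendental and suppose $f\not\equiv f'$. Put $y=f'/f$, which has no zeros by Section 5, and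
$$H=\frac{f'(f'-f)}{f(f-a)}\not\equiv0.$$

**Step 1: $H$ is small.** At a zero of $f$ of order $m\ge2$, $\mathrm{ord}\,H=2(m-1)-m\ge0$. At a zero of $f-a$ we have $f'=a\ne0$ by sharing. So the zero is simple and $f'-f$ vanishes there, and $H$ is regular. At a pole of $f$ of order $n$, $\mathrm{ord}\,H=-2(n+1)+2n=-2$. Elsewhere $H$ is regular. So $N(r,H)\le2\overline N(r,f)=S$. Since $H=\frac{f'}f\cdot\frac{f'}{f-a}-\frac{f'}{f-a}$, also $m(r,H)=S$. Hence $T(r,H)=S$.

**Step 2: express $f$ through $y$.** By definition $f'-f=\frac Hy(f-a)$. Inserting $f'=yf$ gives $f(y^2-y-H)=-aH$, so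
$$f=\frac{aH}{H-y^2+y}. \tag{7}$$
Hence $\frac1f=\frac1a\left(1+\frac{y-y^2}H\right)$ and $T\le2T(r,y)+S$. So $T(r,y)$ is not $S$, and $y$ is transcendental with $S(r,y)=S$ (note $T(r,y)=O(T)$). Where $y^2-y-H=0$ and $H\ne0,\infty$, $f$ has a pole by (7). Hence $\overline N\left(r,\frac1{y^2-y-H}\right)\le \overline N(r,f)+S=S$.

**Step 3: $H\equiv-1$ is impossible.** In this case $y^2-y+1=(y-e^{i\pi/3})(y-e^{-i\pi/3})$ has $\overline N=S$ for its zeros, and $y$ has no zeros. The second main theorem for the values $0,e^{i\pi/3},e^{-i\pi/3}$ gives $T(r,y)=S$, a contradiction.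

**Step 4: if $H\not\equiv-1$, then $y$ rarely equals $-H$.** Suppose $y=-H$ at a point where $H\ne0,\infty,-1$. Then $H-y^2+y=-H^2$, so $f=-a/H\neq a$ by (7), while $f'=yf=a$. This contradicts the sharing of $a$. Since $y+H\not\equiv0$ (otherwise $T(r,y)=S$), $\overline N\left(r,\frac1{y+H}\right)\le\overline N(r,\tfrac1H)+\overline N(r,H)+\overline N(r,\tfrac1{H+1})=S$.

**Step 5: a function $U$ with few zeros and poles.** Let $U=\frac{y+H}y=1+\frac Hy$. As $y$ has no zeros, poles of $U$ occur only at poles of $H$. Where $H\neq0,\infty$, $U=0$ means $y=-H$. So $\overline N(r,U)+\overline N(r,1/U)=S$. Since $y=\frac H{U-1}$, $T(r,U)$ is not $S$. Therefore $\varpi=U'/U$ has $T(r,\varpi)=S$.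

**Step 6: a second one.** Put $G=U^2-U-H$. Then
$$y^2-y-H=\frac{H\left[H-(U-1)-(U-1)^2\right]}{(U-1)^2}=-\frac{H\,G}{(U-1)^2}.$$
$G\not\equiv0$, since otherwise $2T(r,U)=T(r,H)+O(1)=S$. At a zero of $G$ with $H\ne0,\infty$, $U$ is finite and $U(U-1)=H\ne0$. So $U\neq1$, $y$ is finite, and $y^2-y-H=0$. By Step 2, $\overline N(r,1/G)=S$. Also $\overline N(r,G)\le\overline N(r,U)+\overline N(r,H)=S$. So $\chi=G'/G$ has $T(r,\chi)=S$.

**Step 7: contradiction.** Since $U'=\varpi U$, $G'=2\varpi U^2-\varpi U-H'$. Equating with $\chi(U^2-U-H)$,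
$$(2\varpi-\chi)U^2+(\chi-\varpi)U+(\chi H-H')\equiv0.$$
As $T(r,U)$ is not $S$, all three coefficients vanish. So $\chi=2\varpi$ and $\chi=\varpi$, hence $\varpi\equiv0$ and $U$ is constant. This contradicts Step 5. $\blacksquare$

## 7. Poles destroy $H$; two replacements, and the general theorem

Step 1 fails as soon as poles are frequent, since every pole of $f$ is a double pole of $H$. For (1) we can see this explicitly. There
$$f'-f=aw(1-w^2),\qquad \frac{f'-f}{f-a}=-w,\qquad \frac{f'}{f}=\frac{1+w-w^2}{w},$$
so $H=w^2-w-1$ and $T(r,H)=2T(r,w)+O(1)=T+O(1)$. So $H$ is as large as $f$.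

The same computation shows what to use instead. Put
$$v=\frac{f'-f}{f-\beta},\qquad X=\frac vf=\frac{f'-f}{f(f-\beta)},\qquad Y=\frac{v^2}f. \tag{8}$$
For the functions (4) we have $f'=f(2a-f)/a$, so with $\beta=a$: $v=-f/a$ and $X=-1/a$ is constant. For the functions (1), $v=-w$ and $Y=1/a$ is constant. So $X$ detects the family (4) and $Y$ detects the square family (1). The plan is to show that if $X$ does not satisfy the differential equation it satisfies on (4), then almost all zeros and poles of $f$ are double. In that case $v$ has simple zeros and simple poles there, they cancel against $f$ in $v^2/f$, and $Y$ is small. The word "almost" is measured by how far $\overline N\left(r,\frac1{f-\beta}\right)$ falls below $T$.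

**Theorem 2.** *Let $f$ be non-constant meromorphic, $\beta\not\equiv0,\infty$ a small function of $f$, and let $f,f'$ share $0$ and $\beta$ IM. Then one of the following holds:*

* *(i) $f\equiv f'$;*
* *(ii) $\beta=a$ is constant and $f$ is of the form (4);*
* *(iii) $\beta=a$ is constant and $f$ is of the form (1);*
* *(iv) $\overline N\left(r,\frac1{f-\beta}\right)\le\frac{85}{86}\,T(r,f)+S(r,f)$.*

*Conversely, the functions in (i), (ii), (iii) do share $0$ and $\beta$ IM with $f'$. In (ii) and (iii), $f-a$ has only simple zeros and $\overline N\left(r,\frac1{f-a}\right)=T(r,f)+O(1)$, so (iv) excludes (ii) and (iii).*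

**Corollary.** *If $f,f'$ share $0,\beta$ IM and $\overline N\left(r,\frac1{f-\beta}\right)=T(r,f)+S(r,f)$ (or only $\overline N\left(r,\frac1{f-\beta}\right)\ge\kappa T(r,f)$ with some $\kappa>\frac{85}{86}$ on a set of $r$ of infinite measure), then (i), (ii) or (iii) holds. For constant $\beta=a$, the zeros of $f-a$ are simple and (iv) says $m\left(r,\frac1{f-a}\right)\ge\frac1{86}T(r,f)-S(r,f)$.*

Whether (iv) can occur outside (i) is left open here, and $\frac{85}{86}$ is not claimed to be sharp. By Theorem 3, for constant $\beta$ there is no exception to $f\equiv f'$ among functions with $\overline N(r,f)=S(r,f)$.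

**Proof of the converse.** Case (i) is clear. For (4) put $u=ce^{-2z}$. Then $f=\frac{2a}{1+u}$ has no zeros, $f'=\frac{4au}{(1+u)^2}$ has none either, and
$$f-a=a\,\frac{1-u}{1+u},\qquad f'-a=a\,\frac{4u-(1+u)^2}{(1+u)^2}=-a\,\frac{(1-u)^2}{(1+u)^2},$$
so both vanish exactly where $u=1$. For (1) see Theorem 1. In both cases $f'=a\neq0$ at the zeros of $f-a$, so these are simple. In (ii), Lemma 1 gives $N\left(r,\frac1{u-1}\right)=T(r,u)+O(1)=T+O(1)$. In (iii), each of the values $w=1$ and $w=-1$ corresponds in (2) to a value of $Ce^{-\sqrt5z/2}$ in $\mathbb C\setminus\{0\}$. So Lemma 1 gives $N\left(r,\frac1{f-a}\right)=N\left(r,\frac1{w-1}\right)+N\left(r,\frac1{w+1}\right)=2T(r,w)+O(1)=T+O(1)$. $\blacksquare$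

The next four sections prove the main part of Theorem 2. Throughout, the hypotheses of Theorem 2 hold and $f\not\equiv f'$, so Section 5 applies.

## 8. The deficit $\Delta$ of zeros of $f-\beta$

**Step 1: remove the case $\beta'\equiv\beta$.** If $\beta'\equiv\beta$, then $\beta=Ce^z$ is entire, and at each zero of $f-\beta$ we have $f'=\beta=\beta'$ by sharing. So all zeros of $f-\beta$ are multiple, $\overline N\left(r,\frac1{f-\beta}\right)\le\frac12N\left(r,\frac1{f-\beta}\right)\le\frac12T+S$, and (iv) holds. From now on $\beta'\not\equiv\beta$.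

**Step 2: collect the bad points.** This set absorbs all irregularities of $\beta$. Let $E$ be the set of zeros and poles of $\beta$ and zeros of $\beta'-\beta$. For $z\in E$ put $\ell(z)=1+|\mathrm{ord}_z\beta|+|\mathrm{ord}_z(\beta'-\beta)|$. Since $\beta$ and $\beta'-\beta$ are small, the integrated counting function of $E$ weighted by $\ell$ is $S$. On $E$, $\mathrm{ord}_z\beta'\ge-(|\mathrm{ord}_z\beta|+1)\ge-\ell(z)$. Outside $E$, $\beta$ is finite and nonzero. If $\beta$ is constant, $E$ is empty.

**Step 3: zeros of $f-\beta$ outside $E$.** If $z\notin E$ and $f(z)=\beta(z)$, then $f'(z)=\beta(z)$ by sharing, so $g(z)=1$. Also $(f-\beta)'(z)=(\beta-\beta')(z)\ne0$, so the zero is simple.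

**Step 4: bookkeeping.** Let $N_E\ge0$ count the zeros of $f-\beta$ in $E$ with multiplicity, and put
$$\Delta=T-\overline N\left(r,\tfrac1{f-\beta}\right)\ \ge-S.$$
Zeros outside $E$ are simple, and points of $E$ counted once contribute $S$. Combining this with $T(r,f-\beta)=T+S$ and the first main theorem,
$$N\left(r,\tfrac1{f-\beta}\right)=\overline N\left(r,\tfrac1{f-\beta}\right)+N_E+S,\qquad m\left(r,\tfrac1{f-\beta}\right)+N_E=\Delta+S. \tag{9}$$
By Step 3 and (6), $\overline N\left(r,\frac1{f-\beta}\right)\le N\left(r,\frac1{g-1}\right)+S\le p+q+S$. Define $x$ by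
$$p+q=T-\Delta+x;\qquad\text{then } x\ge-S. \tag{10}$$

Alternative (iv) says exactly that $\Delta\ge\frac1{86}T-S$. So the goal is this: either we land in (ii) or (iii), or $T\le86\Delta+S$.

## 9. The function $X=v/f$: the family (4), or few simple poles

**Step 1: a differential expression in $X$.** For constant $\beta$, $X'$ vanishes on the family (4). For general $\beta$ we add a correction term. Since $f'=f/g$,
$$X=\frac{f'-f}{f(f-\beta)}=\frac{1-g}{g(f-\beta)}\not\equiv0,\qquad\text{and put}\quad\Xi=X'+\beta'X^2.$$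
Logarithmic differentiation gives $\frac{X'}X=-\frac{g'}{g(1-g)}-\frac{f'-\beta'}{f-\beta}$. Multiply by $g(f-\beta)^2X=(1-g)(f-\beta)$ and add $\beta'g(f-\beta)^2X^2=\beta'\frac{(1-g)^2}g$:
$$g(f-\beta)^2\,\Xi=-\frac{g'}g(f-\beta)-(1-g)(f'-\beta')+\beta'\frac{(1-g)^2}g.$$
Here $-(1-g)f'=-\frac{1-g}gf$ and $\beta'(1-g)+\beta'\frac{(1-g)^2}g=\beta'\frac{1-g}g$. So
$$g(f-\beta)^2\,\Xi=-\frac{g'}g(f-\beta)+\left(1-\frac1g\right)(f-\beta')=:K. \tag{11}$$
This explains the term $\beta'X^2$: without it, $K$ would contain $-g\beta'$, and $m(r,g)=p+q+S$ is not small. As it stands, $K$ is $f\cdot\left(-\frac{g'}g+1-\frac1g\right)$ plus $\frac{g'}g\beta-\left(1-\frac1g\right)\beta'$, and all factors other than $f$ have proximity function $S$ by (6). So $m(r,K)\le\mu+S$.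

**Step 2: if $\Xi\equiv0$, then $c\equiv2\beta$ for a constant $c$.** Suppose $\Xi\equiv0$. Then $(1/X)'=-X'/X^2=\beta'$, so $1/X=\beta-c$ with a constant $c$, and $\beta\not\equiv c$. Written out, $f(f-\beta)=(\beta-c)(f'-f)$, which gives
$$(\beta-c)f'=f(f-c),\qquad(\beta-c)(f'-\beta)=(f-\beta)(f+\beta-c). \tag{12}$$
(The second follows from the first: $f^2-cf-\beta^2+\beta c=(f-\beta)(f+\beta-c)$.)

Suppose that $c\not\equiv2\beta$. Put $\gamma=c-\beta$, so $\gamma\not\equiv0$ and $\gamma\not\equiv\beta$. Suppose $f(z)=\gamma(z)$ at a point that is not a zero or pole of $\beta,\gamma,\gamma-\beta$. Then $f+\beta-c=0$ and $\beta-c=-\gamma\neq0$ at $z$, so (12) gives $f'(z)=\beta(z)$ while $f(z)=\gamma(z)\ne\beta(z)$. This contradicts the sharing of $\beta$. Hence $\overline N\left(r,\frac1{f-\gamma}\right)=S$. Let $y=f-\gamma\not\equiv0$. As $\gamma'=-\beta'$, the first equation of (12) reads $-\gamma(y'+\gamma')=(y+\gamma)(y-\beta)$, that is,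
$$y'+\frac{y^2}\gamma+\frac{\gamma-\beta}\gamma\,y=\beta-\gamma'=\beta+\beta'.$$

*If $\beta+\beta'\not\equiv0$:* where $|y|<1$, division by $y(\beta+\beta')$ gives
$$\left|\frac1y\right|\le\left|\frac1{\beta+\beta'}\right|\left(\left|\frac{y'}y\right|+\left|\frac1\gamma\right|+\left|\frac{\gamma-\beta}\gamma\right|\right).$$
Only this part of the circle matters for $m(r,1/y)$, so $m(r,1/y)=S$. At a zero of $y$ of order $k$, the three terms on the left of the equation have orders at least $k-1$, $2k-|\mathrm{ord}\,\gamma|$ and $k-|\mathrm{ord}\,\gamma|-|\mathrm{ord}(\gamma-\beta)|$. So $k-1\le|\mathrm{ord}(\beta+\beta')|+|\mathrm{ord}\,\gamma|+|\mathrm{ord}(\gamma-\beta)|$. Summing, $N(r,1/y)\le\overline N(r,1/y)+S=S$. So $T(r,y)=S$, contradicting $T(r,y)=T+S$.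

*If $\beta'\equiv-\beta$:* then $\beta=Ce^{-z}$ with $C\neq0$. If $c\ne0$, (12) gives
$$\frac d{dz}\log\frac{f-c}f=\frac{cf'}{f(f-c)}=\frac c{\beta-c}=\frac{ce^z}{C-ce^z}=-\frac d{dz}\log(C-ce^z),$$
so $\frac{f-c}f(C-ce^z)$ is constant. If $c=0$, then $(1/f)'=-1/\beta=-e^z/C$. In both cases $f$ is a Möbius function of $e^z$, so $T\le T(r,e^z)+O(1)=T(r,\beta)+O(1)=S$, a contradiction.

**Step 3: this is the family (4).** So $c\equiv2\beta$, hence $\beta=a$ is constant, $c=2a$, and (12) becomes $f'=f(2a-f)/a$. Then
$$\left(\log\frac{2a-f}f\right)'=-\frac{2a\,f'}{f(2a-f)}=-2,$$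
so $\frac{2a-f}f=Ce^{-2z}$ with $C\ne0$ and $f=\frac{2a}{1+Ce^{-2z}}$. This is alternative (ii). **From now on $\Xi\not\equiv0$.**

**Step 4: lower bounds for the order of $\Xi$.** They give a lower bound for $N(r,1/\Xi)-N(r,\Xi)$. Outside $E$ the function $\beta'$ is regular.

* At a zero of $f$ of order $m$ outside $E$: $f-\beta\ne0$ and $\mathrm{ord}(f'-f)=m-1$, so $X$ has a simple pole and $\mathrm{ord}\,\Xi\ge-2$.
* At a pole of $f$ of order $n$ outside $E$: $\mathrm{ord}\,X=-(n+1)+2n=n-1$. If $n=1$, $X$ is regular and $\mathrm{ord}\,\Xi\ge0$. If $n\ge2$, $\mathrm{ord}\,\Xi\ge\min(n-2,2n-2)=n-2$. In short $\mathrm{ord}\,\Xi\ge(n-2)^+$.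
* At a zero of $f-\beta$ outside $E$: it is simple and $g=1$ there, so $X=\frac{1-g}{g(f-\beta)}$ is regular. At all remaining points outside $E$, $X$ is regular. So $\mathrm{ord}\,\Xi\ge0$.

On $E$ let $n\ge0$ be the pole order of $f$ and $k_0\ge0$ the order of the zero of $f-\beta$.

* If $n>\ell$: the pole order of $\beta$ is less than $n$, so $k_0=0$ and $\mathrm{ord}\,X=n-1\ge1$. So $\mathrm{ord}\,\Xi\ge\min(n-2,\,2n-2-\ell)\ge(n-2)-\ell=(n-2)^+-\ell$.
* If $n\le\ell$: $f-\beta$ and $f-\beta'$ have order at least $-\ell$, and $g'/g$ and $1/g$ have at most simple poles. So $\mathrm{ord}\,K\ge-\ell-1$. By (11), with $\mathrm{ord}\,g\le1$ and $\mathrm{ord}(f-\beta)\le k_0$, $\mathrm{ord}\,\Xi\ge-\ell-2-2k_0\ge(n-2)^+-4\ell-2k_0$. The last inequality holds because $(n-2)^+\le\max(0,\ell-2)\le3\ell-2$.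

Over all poles of $f$, $(n-2)^+$ equals $n-2$, plus $1$ when $n=1$. So the weight $(n-2)^+$ sums to $N(r,f)-2p+p_1$. Altogether
$$N(r,\tfrac1\Xi)-N(r,\Xi)\ge-2q+N(r,f)-2p+p_1-2N_E-S.$$

**Step 5: an upper bound, and comparison.** By (11), (5), (6), then (9) and $N(r,f-\beta)\le N(r,f)+S=T-\mu+S$,
$$\langle\log|\Xi|\rangle\le\mu-(p+q)-2\left(N\left(r,\tfrac1{f-\beta}\right)-N(r,f-\beta)\right)+S$$
$$\le\mu-(p+q)-2(T-\Delta+N_E)+2(T-\mu)+S=-\mu-(p+q)+2\Delta-2N_E+S.$$
By Jensen this is at least the lower bound of Step 4, in which $N(r,f)=T-\mu$. The terms $-\mu$ and $-2N_E$ appear on both sides and cancel: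
$$T+p_1\le p+q+2\Delta+S. \tag{13}$$

**Step 6: $x$ and $p_1$ are controlled by $\Delta$.** Insert (10) into (13): $p_1\le\Delta+x+S$. Zeros of $f$ are multiple, so $2q\le N(r,1/f)\le T+O(1)$. Poles that are not simple have order at least $2$, so $2p-p_1\le N(r,f)\le T$. Adding, $2(T-\Delta+x)=2(p+q)\le2T+p_1+O(1)$, so $2x\le2\Delta+p_1+O(1)\le3\Delta+x+S$. Hence
$$x\le3\Delta+S,\qquad p_1\le4\Delta+S. \tag{14}$$

As a check, for (1) we have $\Delta=O(1)$, $p_1=0$ and $p+q=T+O(1)$: equality in (13) up to $S$.

## 10. The function $Y=v^2/f$ and a Riccati equation for $v$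

**Step 1: $Y$ has characteristic at most $6\Delta+S$.** Recall (8), and note
$$v=\left(\frac1g-1\right)\frac f{f-\beta},\qquad Y=\left(1-\frac1g\right)^2\frac f{(f-\beta)^2},\qquad v\not\equiv0,\ Y\not\equiv0.$$
Put $\tau=T(r,Y)$. Since $\frac f{(f-\beta)^2}=\frac1{f-\beta}\left(1+\frac\beta{f-\beta}\right)$ and $m(r,1/g)=S$, we have $m(r,Y)\le2m\left(r,\frac1{f-\beta}\right)+S$. For the poles of $Y$:

* Outside $E$, at a zero of $f$ of order $m\ge2$: $\mathrm{ord}\,v=m-1$ and $\mathrm{ord}\,Y=2(m-1)-m=m-2\ge0$.
* Outside $E$, at a pole of $f$ of order $n$: $\mathrm{ord}\,v=-(n+1)+n=-1$ and $\mathrm{ord}\,Y=n-2$, which is negative only for $n=1$.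
* Outside $E$, at a zero of $f-\beta$: $g=1$, the zero is simple, and $f=\beta\ne0$. So $v$ and $Y$ are regular. Elsewhere outside $E$, $Y$ is regular.
* On $E$ with $n>\ell$: $\mathrm{ord}\,v=-1$ and $\mathrm{ord}\,Y=n-2\ge0$. On $E$ with $n\le\ell$: $\mathrm{ord}\,Y\ge-2-\ell-2k_0$.

So $N(r,Y)\le p_1+2N_E+S$. By (9) and (14),
$$\tau\le p_1+2N_E+2m\left(r,\tfrac1{f-\beta}\right)+S=p_1+2\Delta+S\le6\Delta+S. \tag{15}$$
In the same way, $\frac f{f-\beta}=1+\frac\beta{f-\beta}$ gives
$$m(r,v)\le m\left(r,\tfrac1{f-\beta}\right)+S\le\Delta+S. \tag{16}$$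

**Step 2: the equation for $v$.** We have $f=v^2/Y$ and $f'=f+v(f-\beta)$. Hence $\frac{f'}f=1+v-\frac{\beta v}f=1+v-\frac{\beta Y}v$, and also $\frac{f'}f=\frac{2v'}v-\frac{Y'}Y$. Equating, and computing $f'=\frac{v^2}Y+\frac{v^3}Y-\beta v$,
$$2v'=v^2+\left(1+\frac{Y'}Y\right)v-\beta Y,\qquad f'=\frac{vD}Y,\qquad D:=v^2+v-\beta Y. \tag{17}$$
Since $f'\not\equiv0$, $D\not\equiv0$.

**Step 3: $D$ has few zeros.** Here the sharing of $0$ enters once more. Let $D(z)=0$, where $z$ is not a zero or pole of $Y$ or $\beta$. A pole of $v$ at $z$ would make $v^2+v$, hence $D$, infinite. So $v(z)$ is finite, and $v(v+1)=\beta Y\neq0$ at $z$, so $v(z)\ne0$. Then $f(z)=v^2/Y\neq0,\infty$, but $f'(z)=vD/Y=0$: contradiction. Therefore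
$$\overline N(r,1/D)\le\overline N(r,Y)+\overline N(r,1/Y)+S\le2\tau+S. \tag{18}$$

**Step 4: the equation for $D$.** By (17), $2v'=D+\frac{Y'}Yv$. Also $(2v+1)v=2D-v+2\beta Y$. So
$$D'=(2v+1)v'-\beta'Y-\beta Y'=\left(v+\tfrac12\right)D+\frac{Y'}{2Y}\left(2D-v+2\beta Y\right)-\beta'Y-\beta Y',$$
and the terms $\beta Y'$ cancel:
$$D'=\left(v+\tfrac12+\frac{Y'}Y\right)D+W,\qquad W:=-\tfrac12\frac{Y'}Yv-\beta'Y. \tag{19}$$

## 11. Three cases for $W$

The remainder $W$ is linear in $v$, while $D$ is quadratic. A quadratic polynomial in $v$ whose zeros are few, up to those of something linear, forces $v$ to be small, unless $W\equiv0$.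

**Case 1: $W\not\equiv0$.** We bound $T(r,D)$ from above by $T(r,W)$ and compare.

*Proximity.* By (19), $\frac WD=\frac{D'}D-v-\frac12-\frac{Y'}Y$. With (16), $m(r,W/D)\le\Delta+S$, and so $m(r,1/D)\le m(r,1/W)+\Delta+S$.

*Counting.* Let $D$ have a zero of order $k$ at $z$. If $v(z)\ne\infty$, then in $W=D'-\left(v+\frac12+\frac{Y'}Y\right)D$ every term has order at least $k-1$, since $Y'/Y$ has at most a simple pole. So $k\le\mathrm{ord}\,W+1$. If $v$ has a pole of order $j\ge1$ at $z$, then $\beta Y=v^2+v-D$ has a pole of order $2j$, and $\mathrm{ord}\,W\ge k-j$, so $k\le\mathrm{ord}\,W+j$, where $j$ is half the pole order of $\beta Y$. Summing and using (18),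
$$N(r,1/D)\le\overline N(r,1/D)+N(r,1/W)+\tfrac12N(r,\beta Y)\le N(r,1/W)+\tfrac52\tau+S.$$

*Comparison.* Adding the two bounds, $T(r,D)\le T(r,W)+\frac52\tau+\Delta+S$. Moreover $T(r,Y'/Y)\le\overline N(r,Y)+\overline N(r,1/Y)+S\le2\tau+S$, so $T(r,W)\le T(r,v)+3\tau+S$. On the other side $T(r,D)\ge T(r,v^2+v)-T(r,\beta Y)-O(1)\ge2T(r,v)-\tau-S$. Together
$$2T(r,v)-\tau\le T(r,v)+\tfrac{11}2\tau+\Delta+S,\qquad\text{so}\qquad T(r,v)\le\tfrac{13}2\tau+\Delta+S.$$
Since $f=v^2/Y$, (15) gives
$$T\le2T(r,v)+\tau+O(1)\le14\tau+2\Delta+S\le86\Delta+S.$$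
So $\Delta\ge\frac1{86}T-S$, which is (iv).

**Case 2: $W\equiv0$ and $Y'\not\equiv0$.** Then $v=-2\beta'Y\cdot\frac Y{Y'}$, so $T(r,v)\le\tau+T(r,Y'/Y)+S\le3\tau+S$. Hence $T\le2T(r,v)+\tau+O(1)\le7\tau+S\le42\Delta+S$, and $\overline N\left(r,\frac1{f-\beta}\right)=T-\Delta\le\frac{41}{42}T+S\le\frac{85}{86}T+S$. This is (iv).

**Case 3: $W\equiv0$ and $Y'\equiv0$.** Here we recover the square family. $Y$ is a nonzero constant, and $W\equiv0$ gives $\beta'Y\equiv0$, so $\beta=a$ is constant. By (17), $2v'=D=v^2+v-aY$ has constant coefficients, and $v$ is non-constant because $f=v^2/Y$ is. Let $\rho_1,\rho_2$ be the zeros of $t^2+t-aY$. At $t=-1$ this polynomial equals $-aY\ne0$, so $-1\notin\{\rho_1,\rho_2\}$.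

*$v$ takes the value $-1$.* If $\rho_1\ne\rho_2$, then $\left(\log\frac{v-\rho_1}{v-\rho_2}\right)'=\frac{(\rho_1-\rho_2)v'}{(v-\rho_1)(v-\rho_2)}=\frac{\rho_1-\rho_2}2$. So $\frac{v-\rho_1}{v-\rho_2}=Ce^{(\rho_1-\rho_2)z/2}$ with $C\ne0$, and $v$ takes every value except $\rho_1,\rho_2$. If $\rho_1=\rho_2=-\frac12$, then $2v'=\left(v+\frac12\right)^2$, so $v=-\frac12-\frac2{z-z_0}$, which equals $-1$ at $z=z_0+4$.

*The sharing of $\beta$ fixes $Y$.* At a point with $v=-1$ we have $f=1/Y$, $D=-aY$, and $f'=vD/Y=a$. By sharing, $f=a$ there, so $Y=1/a$. Thus $f=av^2$ and $2v'=v^2+v-1$. With $w=-v$ we get $f=aw^2$ and $w'=-\frac12(v^2+v-1)=\frac12(1+w-w^2)$. This is (1), alternative (iii). The proof of Theorem 2 is complete. $\blacksquare$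

## 12. The corollary, and what (iv) means for constant $\beta$

**Proof of the Corollary.** Suppose $\overline N\left(r,\frac1{f-\beta}\right)\ge\kappa T$ with $\kappa>\frac{85}{86}$ on a set of infinite measure. If (iv) held, then $\left(\kappa-\frac{85}{86}\right)T\le o(T)$ on that set minus a set of finite measure. This is still a set of infinite measure, hence unbounded, and since $T\to\infty$ this is impossible. So (i), (ii) or (iii) holds. The hypothesis $\overline N\left(r,\frac1{f-\beta}\right)=T+S$ is a special case: take $\kappa=\frac{171}{172}$, say.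

Let $\beta=a$ be constant. At a zero of $f-a$ we have $f'=a\ne0$ by sharing, so all these zeros are simple and $\overline N\left(r,\frac1{f-a}\right)=N\left(r,\frac1{f-a}\right)=T-m\left(r,\frac1{f-a}\right)+O(1)$. Therefore (iv) says $m\left(r,\frac1{f-a}\right)\ge\frac1{86}T-S$. $\blacksquare$
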